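# Which additive, non-negative functionals do convolution semigroups carry?

## 1. A convergent sum whose variance escapes to infinity

Let $X_1,X_2,\dots$ be independent, with $X_n=2^n$ with probability $2^{-n}$ and $X_n=0$ otherwise. Compute
$$\mathbb E X_n=1,\qquad \operatorname{Var}(X_n)=2^{-n}4^n-1=2^n-1 .$$
Since $\sum_n\mathbb P(X_n\neq0)=\sum_n2^{-n}<\infty$, the Borel–Cantelli lemma says that almost surely only finitely many $X_n$ are non-zero. So $S=\sum_nX_n$ is a perfectly good real random variable: in each realization it is a finite sum.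

What about its variance? For each $n$ write $S=X_1+\dots+X_n+T_n$ with $T_n=\sum_{i>n}X_i$ independent of the rest. If $S$ had a finite second moment, then so would $T_n$ (because $0\le T_n\le S$), and additivity together with $\operatorname{Var}(T_n)\ge0$ would give
$$\operatorname{Var}(S)\ \ge\ \sum_{i\le n}\operatorname{Var}(X_i)=\sum_{i\le n}(2^i-1)\qquad\text{for all }n,$$
which is absurd. The variance gets out of trouble by not being defined: $S$ is not square integrable.

Two properties of the variance were used. It is additive over independent sums, and it is never negative. Suppose now that some functional has these two properties and is a finite real number for *every* law on $\mathbb R$. It has nowhere to escape. On the laws above, its values would have to be summable. Does that destroy it completely, or can a cleverly built functional survive?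

Let $\mathcal P(\mathbb R)$ be the set of Borel probability measures on $\mathbb R$. Under convolution $*$ it is a commutative semigroup; $\mu*\nu$ is the law of $X+Y$ for independent $X\sim\mu$, $Y\sim\nu$.

**Definition.** Let $S\subseteq\mathcal P(\mathbb R)$ be a sub-semigroup. A *homomorphism* on $S$ is a map $\varphi:S\to\mathbb R$ with $\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)$ for all $\mu,\nu\in S$. It is *non-negative* if $\varphi(\mu)\ge0$ for all $\mu\in S$. It is *monotone* if $\varphi(\mu)\ge\varphi(\nu)$ whenever $\mu$ dominates $\nu$ in the stochastic order, that is, $\mu((t,\infty))\ge\nu((t,\infty))$ for all $t$.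

On laws with finite first moment, the mean is a monotone homomorphism. On laws with finite second moment, the variance is a homomorphism which is not monotone ($\delta_1$ dominates the fair law on $\{0,1\}$, yet their variances are $0$ and $\frac14$), but which is non-negative. The question, from "Monotone Homomorphisms On Convolution Semigroups" (http://tamuz.caltech.edu/papers/monotone_homomorphisms.pdf), is whether there is a non-zero, non-negative homomorphism on all of $\mathcal P(\mathbb R)$. No continuity or measurability is assumed. The answer is no.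

**Theorem 1.** If $\varphi:\mathcal P(\mathbb R)\to\mathbb R$ satisfies $\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)$ and $\varphi(\mu)\ge0$ for all $\mu,\nu\in\mathcal P(\mathbb R)$, then $\varphi\equiv0$.

Sections 2–5 prove this. From Section 6 on we put moment conditions on the measures and find exactly where the variance appears, and that nothing else does.

**Tools and notation.** A finite real signed measure $q$ has a total variation measure $|q|$ and norm $\|q\|=|q|(\mathbb R)$. We have $|q*q'|\le|q|*|q'|$, hence $\|q*q'\|\le\|q\|\,\|q'\|$; and a series with $\sum\|q_j\|<\infty$ converges in total variation. An $L^1$ function is identified with the measure having it as density; its total variation is its $L^1$ norm. The Fourier transform is $\widehat q(t)=\int e^{itx}\,q(dx)$; it satisfies $\widehat{q*q'}=\widehat q\,\widehat{q'}$, $\widehat q(0)=q(\mathbb R)$, and determines $q$. We write $\delta=\delta_0$, the neutral element for $*$. The *dilation* of a law by a factor $s>0$ is the law of $sX$.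

## 2. Point masses, Gaussian and Cauchy laws, and laws concentrated at zero

Let $\varphi$ be a non-negative homomorphism on $\mathcal P(\mathbb R)$.

*Point masses.* From $\delta*\delta=\delta$ we get $\varphi(\delta)=0$. From $\delta_x*\delta_{-x}=\delta$ we get $\varphi(\delta_x)+\varphi(\delta_{-x})=0$; both terms are non-negative, so $\varphi(\delta_x)=0$. Thus $\varphi$ does not see translations.

*Gaussian and Cauchy laws.* Let $\gamma_s$ be the Cauchy law with $\widehat{\gamma_s}(t)=e^{-s|t|}$, where $\gamma_0=\delta$. Then $\gamma_s*\gamma_t=\gamma_{s+t}$, so $f(s)=\varphi(\gamma_s)$ is additive and non-negative on $[0,\infty)$. Such a function is linear. Indeed $f(t)=f(s)+f(t-s)\ge f(s)$ for $s\le t$, so $f$ is non-decreasing; additivity gives $f(r)=rf(1)$ for rational $r\ge0$; squeezing a real number between rationals gives $f(s)=sf(1)$. Hence $\varphi(\gamma_s)=\lambda s$ with $\lambda\ge0$, and likewise $\varphi(\mathcal N(0,s))=\lambda's$. Within the Cauchy family alone there is no contradiction: $\gamma_s\mapsto s$ *is* a non-zero, non-negative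 homomorphism on the semigroup $\{\gamma_s:s\ge0\}$. So a proof must use other measures.

*Laws with nearly all their mass at $0$.* Here the opening example works.

**Lemma A.** Let $\nu_n\in\mathcal P(\mathbb R)$ satisfy $\nu_n(\{0\})\ge1-2^{-n}$ for $n\ge1$. Then $\sum_n\varphi(\nu_n)<\infty$.

*Proof.* Let $X_n\sim\nu_n$ be independent. Since $\sum_n\mathbb P(X_n\ne0)\le\sum_n2^{-n}<\infty$, by Borel–Cantelli almost surely only finitely many $X_n$ are non-zero, so $\sum_nX_n$ is well defined almost surely. Let $N$ be its law and $R_n$ the law of the tail $\sum_{i>n}X_i$. The tail is independent of $X_1,\dots,X_n$, so $N=\nu_1*\dots*\nu_n*R_n$ and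
$$\varphi(N)=\sum_{i\le n}\varphi(\nu_i)+\varphi(R_n)\ \ge\ \sum_{i\le n}\varphi(\nu_i)\qquad\text{for all }n.$$
The left side is one fixed real number. $\square$

Consequently, to prove $\varphi(\mu)=0$ it is enough to establish the following:

> (1) For every $\varepsilon\in(0,1)$ there is $\nu\in\mathcal P(\mathbb R)$ with $\nu(\{0\})\ge1-\varepsilon$ and $\varphi(\nu)\ge\varphi(\mu)$.

Indeed, taking $\varepsilon=2^{-n}$ yields $\nu_n$ with $n\varphi(\mu)\le\sum_{i\le n}\varphi(\nu_i)\le\varphi(N)<\infty$ for every $n$, which forces $\varphi(\mu)\le0$.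

## 3. Atoms block literal factors, and band-limited cancellation

How can we guarantee $\varphi(\nu)\ge\varphi(\mu)$ without knowing $\varphi$? The obvious way is to make $\mu$ a factor: if $\nu=\mu*\rho$, then $\varphi(\nu)=\varphi(\mu)+\varphi(\rho)\ge\varphi(\mu)$. But
$$(\mu*\rho)(\{0\})=\int\mu(\{-y\})\,\rho(dy)\le\sup_x\mu(\{x\}).$$
If $\mu$ has no atoms, neither has $\mu*\rho$; for the fair coin on $\{\pm1\}$ the atom at $0$ never exceeds $\frac12$. Convolution spreads mass out, and (1) wants it concentrated. The literal version of the plan is dead.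

The way out is that $\varphi$ identifies more measures than equality does. If $a*\sigma=b*\sigma$ for some $\sigma$, then $\varphi(a)+\varphi(\sigma)=\varphi(b)+\varphi(\sigma)$, so $\varphi(a)=\varphi(b)$. And $\mathcal P(\mathbb R)$ is not cancellative: this can happen with $a\ne b$, if $\widehat\sigma$ vanishes where $\widehat a$ and $\widehat b$ differ.

**Lemma B.** For every $L>0$ there is a probability measure $\sigma_L$, with all moments finite, such that $\widehat{\sigma_L}=0$ outside $[-1/L,1/L]$. If $a,b\in\mathcal P(\mathbb R)$ satisfy $\widehat a=\widehat b$ on $[-1/L,1/L]$, then $a*\sigma_L=b*\sigma_L$. Hence $\varphi(a)=\varphi(b)$ for every homomorphism $\varphi$ defined at $a,b,\sigma_L$.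

*Proof.* Fix a real even $\psi\in C_c^\infty(\mathbb R)$, not identically zero, supported in $[-\frac12,\frac12]$. Its inverse Fourier transform $\check\psi$ is a real Schwartz function, because $\psi$ is real and even. The inverse transform of $\psi*\psi$ is $2\pi\,\check\psi^{\,2}\ge0$, whose integral is $(\psi*\psi)(0)=\int\psi(y)\psi(-y)\,dy=\int\psi^2>0$. Dividing by this number gives a Schwartz probability density, hence a probability measure $\sigma_1$ with all moments finite, and $\widehat{\sigma_1}$ is a multiple of $\psi*\psi$, supported in $[-1,1]$. Let $\sigma_L$ be its dilation by the factor $L$; then $\widehat{\sigma_L}(t)=\widehat{\sigma_1}(Lt)$ vanishes outside $[-1/L,1/L]$. If $\widehat a=\widehat b$ on that interval, then $\widehat a\,\widehat{\sigma_L}=\widehat b\,\widehat{\sigma_L}$ everywhere, so $a*\sigma_L=b*\sigma_L$. The last claim follows by canceling the real number $\varphi(\sigma_L)$. $\square$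

So $\varphi(\mu)$ depends only on $\widehat\mu$ in an arbitrarily small neighborhood of $0$. This already removes the Cauchy law, by hand.

**Example (the Cauchy law).** Fix $c>0$ and let $f$ be the $2c$-periodic function with $f(t)=e^{-|t|}$ on $[-c,c]$. It is continuous, with Fourier coefficients
$$a_k=\frac1c\int_0^ce^{-t}\cos\frac{\pi kt}{c}\,dt=\frac{c\,\bigl(1-(-1)^ke^{-c}\bigr)}{c^2+\pi^2k^2}>0\qquad(k\in\mathbb Z),$$
where we used $\int_0^ce^{-t}\cos\omega t\,dt=\bigl(1-(-1)^ke^{-c}\bigr)/(1+\omega^2)$ for $\omega=\pi k/c$. The coefficients are summable, so $f(t)=\sum_ka_ke^{i\pi kt/c}$ for all $t$, and $\sum_ka_k=f(0)=1$. Hence $\beta_c=\sum_ka_k\delta_{\pi k/c}$ is a probability measure with $\widehat{\beta_c}=f$, which agrees with $\widehat{\gamma_1}$ on $[-c,c]$. By Lemma B with $L=1/c$, $\varphi(\gamma_1)=\varphi(\beta_c)$. But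
$$\beta_c(\{0\})=a_0=\frac{1-e^{-c}}{c}\ge1-\frac c2 .$$
The law $\gamma_1$ has no atom, yet $\varphi$ cannot tell it from a law with almost all its mass at $0$. So (1) holds for $\gamma_1$, and $\varphi(\gamma_1)=0$.

## 4. The fair coin needs an auxiliary factor

Can every $\mu$ be treated like this, by finding $\nu$ with a big atom at $0$ and $\widehat\nu=\widehat\mu$ near $0$? No. Take the fair coin $\mu=\frac12(\delta_1+\delta_{-1})$, with $\widehat\mu(t)=\cos t$, and suppose $\widehat\nu(t)=\cos t$ for $|t|\le c$. A characteristic function with derivatives of all orders at $0$ belongs to a law with all moments finite, and these are read off from the derivatives. So, for $X\sim\nu$, $\mathbb EX^2=1$ and $\mathbb EX^4=1$. Then $\operatorname{Var}(X^2)=0$, so $X^2=1$ almost surely and $\nu(\{0\})=0$.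

We therefore ask for less: not $\widehat\nu=\widehat\mu$ but $\widehat\nu=\widehat\mu\,\widehat\rho$ near $0$, with some probability measure $\rho$ of our choosing. This still gives $\varphi(\nu)=\varphi(\mu)+\varphi(\rho)\ge\varphi(\mu)$, since an unknown extra factor can only help. Now the construction splits in two.

First, near $0$ the function $\widehat\mu$ is close to $1$. We shall find a *signed* measure $\delta+g$ with $\widehat\mu=1+\widehat g$ near $0$ and $\|g\|$ small. It has a huge atom at $0$, but it may fail to be positive. Second, we choose $\rho$ so that $(\delta+g)*\rho$ becomes positive while keeping its atom. The second part is a geometric series.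

**Lemma C.** Let $g$ be a finite real signed measure with $g(\mathbb R)=0$ and $\eta:=\|g\|<1$. Put
$$\rho=(1-\eta)\sum_{j\ge0}|g|^{*j},\qquad \nu=(\delta+g)*\rho .$$
Then $\rho$ and $\nu$ are probability measures, and $(1-\eta)\delta\le\nu\le2\rho$.

*Proof.* The $j$-th term of the series is a positive measure of mass $\eta^j$, so the series converges in total variation and $\rho$ is positive with mass $(1-\eta)\sum_j\eta^j=1$. Convolving with $|g|$ shifts the series by one index, so
$$\rho-|g|*\rho=(1-\eta)\delta. \tag{2}$$
As $\rho\ge0$, we have $-|g|*\rho\le g*\rho\le|g|*\rho$. Hence $\nu=\rho+g*\rho\ge\rho-|g|*\rho=(1-\eta)\delta\ge0$. In the other direction, $\nu\le\rho+|g|*\rho=2\rho-(1-\eta)\delta\le2\rho$. Finally $\nu(\mathbb R)=(1+g(\mathbb R))\,\rho(\mathbb R)=1$. $\square$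

**Example.** Let $g=\frac14(\delta_2-\delta_1)$, so $\delta+g=\delta_0-\frac14\delta_1+\frac14\delta_2$ is not positive. Here $\eta=\frac12$ and $\rho=\frac12\sum_j\bigl(\frac14\delta_1+\frac14\delta_2\bigr)^{*j}$ has $\rho(\{0\})=\frac12$, $\rho(\{1\})=\frac18$, $\rho(\{2\})=\frac12\bigl(\frac14+\frac1{16}\bigr)=\frac5{32}$. Then $\nu(\{0\})=\frac12$, $\nu(\{1\})=\frac18-\frac14\cdot\frac12=0$, and $\nu(\{2\})=\frac5{32}-\frac14\cdot\frac18+\frac14\cdot\frac12=\frac14$. The negative mass at $1$ is absorbed exactly.

## 5. Proof of Theorem 1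

Fix once and for all a real even $\chi\in C_c^\infty(\mathbb R)$ with $\chi=1$ on $[-1,1]$, and let $k$ be the real Schwartz function with $\widehat k=\chi$. Put $k_L(x)=L^{-1}k(x/L)$. Then $\widehat{k_L}(t)=\chi(Lt)$ equals $1$ on $[-1/L,1/L]$. Let $\varphi$ be a non-negative homomorphism on $\mathcal P(\mathbb R)$ and let $\mu\in\mathcal P(\mathbb R)$, $\varepsilon\in(0,1)$. We verify (1).

**Step 1: a small signed measure $g$ with $\widehat\mu=1+\widehat g$ near $0$.** The difference $\mu-\delta$ has the right transform, but its norm need not be small. Smoothing at a large scale $L$ makes it small without changing low frequencies. Let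
$$g=\mu*k_L-k_L ,$$
a real $L^1$ function. On $[-1/L,1/L]$ we have $\widehat g=\widehat\mu-1$; in particular $g(\mathbb R)=\widehat g(0)=0$. For the norm, note that $g(x)=\int\bigl(k_L(x-y)-k_L(x)\bigr)\mu(dy)$, so
$$\|g\|\le\int\|k_L-k_L(\cdot-y)\|_1\,\mu(dy)=\int\omega(y/L)\,\mu(dy),\qquad\omega(u)=\|k-k(\cdot-u)\|_1 .$$
Here $\omega\le2\|k\|_1$ and $\omega(u)\le|u|\,\|k'\|_1\to0$ as $u\to0$. By dominated convergence $\|g\|\to0$ as $L\to\infty$. Fix $L$ with $\eta=\|g\|\le\varepsilon$.

**Step 2: restoring positivity.** Lemma C applied to $g$ gives probability measures $\rho$ and $\nu=(\delta+g)*\rho$ with $\nu(\{0\})\ge1-\eta\ge1-\varepsilon$.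

**Step 3: comparing $\varphi(\nu)$ with $\varphi(\mu)$.** On $[-1/L,1/L]$ we have $\widehat\nu=(1+\widehat g)\widehat\rho=\widehat\mu\,\widehat\rho$. By Lemma B with $a=\nu$, $b=\mu*\rho$,
$$\varphi(\nu)=\varphi(\mu*\rho)=\varphi(\mu)+\varphi(\rho)\ge\varphi(\mu).$$
This is (1).

**Step 4: conclusion.** By Section 2, (1) implies $\varphi(\mu)\le0$; with $\varphi(\mu)\ge0$ we get $\varphi(\mu)=0$. As $\mu$ was arbitrary, $\varphi\equiv0$. $\blacksquare$

Three remarks on the hypotheses.

(a) It is enough that $\varphi$ be bounded below, say $\varphi\ge-C$. For then $n\varphi(\mu)=\varphi(\mu^{*n})\ge-C$ for all $n$, which forces $\varphi(\mu)\ge0$.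

(b) The codomain may be any partially ordered abelian group in which "$nx\le y$ for all $n$" implies $x\le0$. The proof only cancels $\varphi(\sigma_L)$, adds inequalities, and arrives at $n\varphi(\mu)\le\varphi(N)$ for all $n$ together with $\varphi(\mu)\ge0$.

(c) Non-negativity cannot be dropped. Let $G$ be the Grothendieck group of $\mathcal P(\mathbb R)$: formal differences of measures, where $[a]=[b]$ means $a*\sigma=b*\sigma$ for some $\sigma$ (so $[\gamma_1]=[\beta_c]$ in the example of Section 3). The homomorphism $\mathbb R\to G$, $x\mapsto[\delta_x]$, is injective: $\delta_x*\sigma=\sigma$ means $\widehat\sigma(t)(e^{itx}-1)=0$ for all $t$, and $\widehat\sigma\ne0$ near $0$, so $e^{itx}=1$ for all small $t$, hence $x=0$. So $[\delta_x]\mapsto x$ is a well-defined homomorphism from a subgroup of $G$ to $\mathbb R$. The group $\mathbb R$ is divisible, hence injective, so this map extends to $G$. Composing with $\mathcal P(\mathbb R)\to G$ gives a homomorphism $\mathcal P(\mathbb R)\to\mathbb R$ with $\delta_x\mapsto x$, which is not zero.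

## 6. Moment classes and the exponent 2

For $0\le\alpha<\infty$ let
$$\mathcal P_\alpha=\Bigl\{\mu\in\mathcal P(\mathbb R):\int|x|^\alpha\,d\mu<\infty\Bigr\},\qquad\text{with the convention }|x|^0=1_{x\neq0},$$
and let $\mathcal P_\infty=\bigcap_{\alpha<\infty}\mathcal P_\alpha$. Thus $\mathcal P_0=\mathcal P(\mathbb R)$. For example, $\gamma_1\in\mathcal P_\alpha$ exactly when $\alpha<1$, and the law of $S$ in Section 1 is not in $\mathcal P_1$, since $\mathbb ES=\sum_n\mathbb EX_n=\infty$. Each $\mathcal P_\alpha$ is a sub-semigroup, since $|x+y|^\alpha\le C_\alpha(|x|^\alpha+|y|^\alpha)$; each is closed under dilations and contains every $\delta_x$ and every $\sigma_L$.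

**Theorem 2.** Let $\varphi:\mathcal P_\alpha\to\mathbb R$ be a non-negative homomorphism.

1. If $0\le\alpha<2$, then $\varphi\equiv0$.
2. If $2\le\alpha\le\infty$, then $\varphi=c\cdot\mathrm{Var}$ for some $c\ge0$. Conversely, all of these are non-negative homomorphisms.

The converse is clear. The case $\alpha=0$ is Theorem 1.

What must change in the proof? Gluing infinitely many $\nu_n$ is now allowed only if the resulting law stays in $\mathcal P_\alpha$. A large atom at $0$ does not ensure this, as Section 1 shows. The natural requirement is that $\int|x|^\alpha\,d\nu_n$ be small. In Lemma C, $\nu\le2\rho$, so this requires $\int|x|^\alpha\,d|g|^{*j}$ to be small for $j\ge1$.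

The size of $g$ can be seen for the fair coin. There $g(x)=L^{-1}\bigl[\frac12k(z-u)+\frac12k(z+u)-k(z)\bigr]$ with $z=x/L$, $u=1/L$. The bracket equals $\frac{u^2}2k''(z)$ up to an error of at most $\frac{u^4}{24}\sup_{|s|\le u}|k''''(z+s)|$. Integrating against $(1+|x|/L)^\alpha$, and using that $k$ is Schwartz, gives
$$L^2\int\Bigl(1+\frac{|x|}L\Bigr)^\alpha|g(x)|\,dx\ \longrightarrow\ \frac12\int(1+|z|)^\alpha|k''(z)|\,dz\in(0,\infty).$$
So $L^\alpha\int(1+|x|/L)^\alpha|g|\,dx$, which bounds $\int|x|^\alpha\,d|g|$, is of exact order $L^{\alpha-2}$ and tends to $0$ exactly when $\alpha<2$. When $\alpha\ge2$ this is the point where the argument of Section 5 stops, as it must, because the variance exists. The remedy is to stop comparing $\mu$ with $\delta$ and to compare it with a law $\pi$ having the same moments up to order $\lfloor\alpha\rfloor$. The leading Taylor terms then cancel.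

The plan has three parts: a comparison of $\mu$ with $\pi$ (Lemma D); smallness of $\varphi$ on laws with small $\alpha$-th moment (Lemma E); from these, that $\varphi(\mu)$ depends only on finitely many moments (Proposition F). Some algebra with cumulants then finishes.

## 7. Comparing two laws with equal moments

**Lemma D.** Let $0\le\alpha<\infty$ and $m=\lfloor\alpha\rfloor$. Let $\mu,\pi\in\mathcal P_\alpha$ have equal moments of orders $1,\dots,m$. Then for all large $L$ there are $\rho_L,\nu_L\in\mathcal P_\alpha$ with
$$\pi*\rho_L*\sigma_L=\mu*\nu_L*\sigma_L,\qquad\int|x|^\alpha\,d\rho_L\to0,\quad\int|x|^\alpha\,d\nu_L\to0\qquad(L\to\infty).$$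
If $\mu,\pi\in\mathcal P_\infty$, then also $\rho_L,\nu_L\in\mathcal P_\infty$.

*Proof.* We look for a small signed $g$ with $\widehat\pi=\widehat\mu(1+\widehat g)$ near $0$, and then apply Lemma C.

**Step 1: a norm that controls moments and respects convolution.** Let $w(x)=(1+|x|)^\alpha$. Since $1+|x+y|\le(1+|x|)(1+|y|)$, we have $w(x+y)\le w(x)w(y)$. For a signed measure $q$ put $\|q\|_L=\int w(x/L)\,d|q|$. Then
$$\|q*q'\|_L\le\iint w\Bigl(\frac{x+y}L\Bigr)\,d|q|(x)\,d|q'|(y)\le\|q\|_L\|q'\|_L,$$
$$\|q\|\le\|q\|_L,\qquad\int|x|^\alpha\,d|q|\le L^\alpha\|q\|_L,$$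
and $\|\sum q_j\|_L\le\sum\|q_j\|_L$ for series that converge in total variation.

**Step 2: weighted Taylor estimates for the kernel.** These will turn equality of moments into smallness. Let
$$D_uk(x)=k(x-u)-\sum_{j=0}^m\frac{(-u)^j}{j!}k^{(j)}(x).$$
We claim there is a constant $C$ such that for all $u\in\mathbb R$
$$\int w\,|D_uk|\,dx\le C\min\bigl(|u|^{m+1},|u|^\alpha\bigr),\tag{3}$$
$$\int w(x)\,|k(x)-k(x-u)|\,dx\le C\bigl(|u|\,1_{|u|\le1}+|u|^\alpha1_{|u|>1}\bigr).\tag{4}$$
Let $0<|u|\le1$. Taylor's formula with integral remainder gives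
$$|D_uk(x)|\le\frac{|u|^{m+1}}{m!}\int_0^1|k^{(m+1)}(x-su)|\,ds .$$
Also $w(x)\le w(su)\,w(x-su)\le2^\alpha w(x-su)$ for $0\le s\le1$. Integrating in $x$, the left side of (3) is at most $\frac{2^\alpha}{m!}|u|^{m+1}\int w|k^{(m+1)}|$, and here $|u|^{m+1}\le|u|^\alpha$ because $m+1>\alpha$. At $u=0$ both sides of (3) vanish (for $\alpha=0$ by the convention). Let $|u|>1$. Then the left side of (3) is at most
$$w(u)\int w|k|\,dx+\sum_{j\le m}\frac{|u|^j}{j!}\int w|k^{(j)}|\,dx\le C|u|^\alpha,$$
because $w(u)\le2^\alpha|u|^\alpha$ and $j\le m\le\alpha$; and $|u|^\alpha\le|u|^{m+1}$. This proves (3). For (4): if $|u|\le1$, write $|k(x)-k(x-u)|\le|u|\int_0^1|k'(x-su)|\,ds$ and argue in the same way; if $|u|>1$, the left side is at most $(1+w(u))\int w|k|\le C|u|^\alpha$.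

**Step 3: the smoothed difference is $o(L^{-\alpha})$.** Let $h=(\pi-\mu)*k_L$. Since $\pi-\mu$ annihilates $1,y,\dots,y^m$, we may subtract the Taylor polynomial for free:
$$h(x)=\frac1L\int k\Bigl(\frac{x-y}L\Bigr)(\pi-\mu)(dy)=\frac1L\int D_{y/L}k\Bigl(\frac xL\Bigr)(\pi-\mu)(dy).$$
Hence, by (3) after the substitution $x\mapsto Lx$,
$$L^\alpha\|h\|_L\le C\int\min\bigl(|y|^{m+1}L^{\alpha-m-1},\,|y|^\alpha\bigr)\,(\pi+\mu)(dy)\longrightarrow0 .$$
This is dominated convergence: the integrand tends to $0$ pointwise because $\alpha<m+1$, and it is dominated by the integrable function $|y|^\alpha$.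

**Step 4: preparing to divide by $\widehat\mu$.** Let $h_0=k_L-\mu*k_L$. On $[-1/L,1/L]$ we have $1-\widehat{h_0}=\widehat\mu$. By (4),
$$\|h_0\|_L\le C\int\bigl(|y/L|\,1_{|y|\le L}+|y/L|^\alpha1_{|y|>L}\bigr)\mu(dy)\to0.$$
The first part tends to $0$ by dominated convergence with bound $1$. The second equals $L^{-\alpha}\int_{|y|>L}|y|^\alpha\,d\mu$, which tends to $0$ (for $\alpha=0$ it is $\mu(|y|>L)$).

**Step 5: the measure $g$.** Its purpose is to represent $\widehat\pi/\widehat\mu-1$ near $0$. Take $L$ so large that $\|h_0\|_L\le\frac12$, and put $g=h*\sum_{j\ge0}h_0^{*j}$, a real signed measure. Then $\|g\|_L\le\|h\|_L\sum_j2^{-j}=2\|h\|_L$, so by Step 3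
$$L^\alpha\|g\|_L\to0,\tag{5}$$
and in particular $\|g\|_L\le\frac12$ for large $L$: for $L\ge1$ this follows from $\|g\|_L\le L^\alpha\|g\|_L$. Moreover $\widehat g=\widehat h/(1-\widehat{h_0})$. On $[-1/L,1/L]$ we have $\widehat h=\widehat\pi-\widehat\mu$ and $1-\widehat{h_0}=\widehat\mu$, so
$$\widehat\mu\,(1+\widehat g)=\widehat\pi\quad\text{on }[-1/L,1/L],\qquad g(\mathbb R)=\widehat g(0)=0.\tag{6}$$

**Step 6: positivity and moments.** Apply Lemma C to $g$, with $\eta=\|g\|\le\|g\|_L\le\frac12$. It gives probability measures $\rho_L=(1-\eta)\sum_{j\ge0}|g|^{*j}$ and $\nu_L=(\delta+g)*\rho_L\le2\rho_L$. The $j=0$ term is a multiple of $\delta$ and contributes nothing to $\int|x|^\alpha\,d\rho_L$, so by Step 1 and (5)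
$$\int|x|^\alpha\,d\rho_L\le L^\alpha\sum_{j\ge1}\|g\|_L^j\le2L^\alpha\|g\|_L\to0,\qquad\int|x|^\alpha\,d\nu_L\le2\int|x|^\alpha\,d\rho_L\to0 .$$
By (6), $\widehat\pi\,\widehat{\rho_L}=\widehat\mu\,(1+\widehat g)\,\widehat{\rho_L}=\widehat\mu\,\widehat{\nu_L}$ on $[-1/L,1/L]$, and Lemma B gives $\pi*\rho_L*\sigma_L=\mu*\nu_L*\sigma_L$.

**Step 7: the case $\mu,\pi\in\mathcal P_\infty$.** We check that nothing leaves $\mathcal P_\infty$. Since $|h|\le(\pi+\mu)*|k_L|$ and $|h_0|\le|k_L|+\mu*|k_L|$, both $h$ and $h_0$ have all absolute moments finite. Let $q$ be a signed measure with $\|q\|<1$ and all absolute moments finite. For $\beta\ge1$, integrating $|x_1+\dots+x_j|^\beta\le j^{\beta-1}\sum_i|x_i|^\beta$ against $|q|^{\otimes j}$ gives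
$$\int|x|^\beta\,d|q|^{*j}\le j^\beta\|q\|^{j-1}\int|x|^\beta\,d|q| ,$$
which is summable in $j$. So $\sum_j|q|^{*j}$ has all moments finite. With $q=h_0$: since $|g|\le|h|*\sum_j|h_0|^{*j}$, $g$ has all absolute moments finite. With $q=g$: $\rho_L\in\mathcal P_\infty$. Finally $\nu_L\le2\rho_L$ gives $\nu_L\in\mathcal P_\infty$. $\square$

If one takes the comparison the other way round, with $\mu$ replaced by $\delta$ and $\pi$ by the given law, then $h_0=0$ and $g=h$, and the construction is exactly that of Section 5.

## 8. Smallness near $\delta_0$, and dependence on finitely many moments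

**Lemma E.** Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$.

(i) If $\alpha<\infty$, there is $\tau>0$ such that $\nu\in\mathcal P_\alpha$ and $\int|x|^\alpha\,d\nu\le\tau$ imply $\varphi(\nu)\le1$.

(ii) If $\alpha=\infty$, there are an integer $m\ge2$ and $\tau>0$ such that $\nu\in\mathcal P_\infty$ and $\int|x|^m\,d\nu\le\tau$ imply $\varphi(\nu)\le1$.

*Proof.* This is the gluing of Lemma A again, run so that the glued law stays in the class. Suppose the claim fails. Then there are $\nu_n$ with $\varphi(\nu_n)>1$ and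

- in case (i), for $n\ge1$: $\int|x|^\alpha\,d\nu_n\le2^{-n}$ if $\alpha<1$, and $\int|x|^\alpha\,d\nu_n\le2^{-n\alpha}$ if $\alpha\ge1$;
- in case (ii), for $n\ge2$: $\int|x|^n\,d\nu_n\le2^{-n^2}$ (use the failure for $m=n$, $\tau=2^{-n^2}$).

Let $X_n\sim\nu_n$ be independent. We claim that $\sum X_n$ converges absolutely almost surely and that its law lies in $\mathcal P_\alpha$.

If $\alpha<1$, then $\sum|X_n|^\alpha$ has finite expectation, so it is finite almost surely. Eventually $|X_n|^\alpha<1$, and then $|X_n|\le|X_n|^\alpha$ (for $\alpha=0$: eventually $X_n=0$), so $\sum|X_n|<\infty$. By subadditivity of $|x|^\alpha$, valid also for $\alpha=0$ with our convention, $\mathbb E|\sum X_n|^\alpha\le\sum\mathbb E|X_n|^\alpha<\infty$.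

If $1\le\alpha<\infty$, then $\|X_n\|_{L^\alpha}\le2^{-n}$. By Minkowski's inequality $\sum|X_n|$ lies in $L^\alpha$; so it is finite almost surely, and $\sum X_n\in L^\alpha$.

If $\alpha=\infty$, let $\beta\ge1$. For $n\ge\beta$, $\|X_n\|_{L^\beta}\le\|X_n\|_{L^n}\le2^{-n}$, and each of the finitely many remaining $X_n$ lies in $L^\beta$ because $\nu_n\in\mathcal P_\infty$. So $\sum|X_n|\in L^\beta$ for every $\beta\ge1$.

The same applies to the tails of the series. So the law $N$ of the sum and the laws $R_n$ of the tails lie in $\mathcal P_\alpha$, and $\varphi$ is defined on them. As in Lemma A, $\varphi(N)\ge\sum_{i\le n}\varphi(\nu_i)$ for all $n$. The right side tends to infinity, because each term exceeds $1$. Contradiction. $\square$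

**Proposition F.** Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$. Let $m=\lfloor\alpha\rfloor$ if $\alpha<\infty$, and let $m$ be as in Lemma E(ii) if $\alpha=\infty$. If $\mu,\pi\in\mathcal P_\alpha$ have the same moments of orders $1,\dots,m$, then $\varphi(\mu)=\varphi(\pi)$.

*Proof.* First we show that the two values differ by at most $1$. Apply Lemma D with exponent $\alpha$ if $\alpha<\infty$, and with exponent $m$ if $\alpha=\infty$ (then $\rho_L,\nu_L\in\mathcal P_\infty$). Since $\sigma_L\in\mathcal P_\infty$, we may apply $\varphi$ and cancel $\varphi(\sigma_L)$: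
$$\varphi(\pi)+\varphi(\rho_L)=\varphi(\mu)+\varphi(\nu_L).$$
For large $L$ the relevant moments of $\rho_L,\nu_L$ are at most $\tau$, so $0\le\varphi(\rho_L),\varphi(\nu_L)\le1$ by Lemma E. Hence $|\varphi(\mu)-\varphi(\pi)|\le1$.

Now we amplify. By the binomial formula, the moments of a convolution up to order $m$ are determined by those of its factors. So for every $r\ge1$, $\mu^{*r}$ and $\pi^{*r}$ have equal moments of orders $1,\dots,m$, and what was just shown gives $r\,|\varphi(\mu)-\varphi(\pi)|\le1$. Let $r\to\infty$. $\square$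

For example, the fair coin on $\{\pm1\}$ and $\mathcal N(0,1)$ both have first three moments $0,1,0$. So for $2\le\alpha<4$ every non-negative homomorphism on $\mathcal P_\alpha$ takes the same value on them.

## 9. Proof of Theorem 2: cumulants leave only the variance

Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$, and $m$ as in Proposition F. As in Section 2, $\varphi(\delta_x)=0$ for all $x$.

**Step 1: the case $0\le\alpha<2$.** If $\alpha<1$, then $m=0$, there is no moment condition, and Proposition F gives $\varphi(\mu)=\varphi(\delta_0)=0$. If $1\le\alpha<2$, then $m=1$; $\mu$ and $\delta_b$ with $b=\int x\,d\mu$ have the same mean, so $\varphi(\mu)=\varphi(\delta_b)=0$.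

From now on $2\le\alpha\le\infty$, so $m\ge2$.

**Step 2: passing to additive coordinates.** Moments are not additive under convolution; cumulants are. For $\mu\in\mathcal P_\alpha$ the function $\widehat\mu$ is $m$ times continuously differentiable and $\widehat\mu(0)=1$, so $\log\widehat\mu$ is defined and $C^m$ near $0$. The *cumulants* are
$$\kappa_j(\mu)=i^{-j}\frac{d^j}{dt^j}\log\widehat\mu(t)\Big|_{t=0}\qquad(1\le j\le m).$$
So $\kappa_1$ is the mean and $\kappa_2$ the variance; dilation by $s$ multiplies $\kappa_j$ by $s^j$; and $\kappa_j(\mu*\nu)=\kappa_j(\mu)+\kappa_j(\nu)$. Differentiating $\widehat\mu'=(\log\widehat\mu)'\,\widehat\mu$ at $0$ by Leibniz's rule gives, for the moments $M_j=\int x^j\,d\mu$ (with $M_0=1$),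
$$M_{j+1}=\sum_{i=0}^j\binom ji\kappa_{i+1}M_{j-i}=\kappa_{j+1}+(\text{a polynomial in }\kappa_1,\dots,\kappa_j,M_1,\dots,M_j).$$
So moments of orders $1,\dots,m$ and cumulants of orders $1,\dots,m$ determine each other. Write $\kappa(\mu)=(\kappa_1,\dots,\kappa_m)\in\mathbb R^m$. By Proposition F, $\varphi(\mu)=\Phi(\kappa(\mu))$ for a function $\Phi$ on $K=\kappa(\mathcal P_\alpha)\subset\mathbb R^m$. The set $K$ is closed under addition, and $\Phi$ is additive and non-negative on it.

**Step 3: $\Phi$ is the restriction of a linear functional.** Additivity alone does not give this, so we use non-negativity along enough half-lines. Put $v(x)=(x,x^2,\dots,x^m)$. For $s\ge0$ let $Y$ be Poisson with parameter $s$. The law of $xY$ has all moments finite and characteristic function $\exp(s(e^{itx}-1))$, so its $j$-th cumulant is $sx^j$. Hence $s\,v(x)\in K$ for all $s\ge0$ and $x\in\mathbb R$, and $s\mapsto\Phi(s\,v(x))$ is additive and non-negative on $[0,\infty)$. By the argument of Section 2 it is linear: $\Phi(s\,v(x))=s\,\Phi(v(x))$.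

The vectors $v(1),\dots,v(m)$ form a basis of $\mathbb R^m$ (Vandermonde). Let $\ell$ be the linear functional on $\mathbb R^m$ with $\ell(v(i))=\Phi(v(i))$ for $i=1,\dots,m$. Given $\kappa\in K$, write $\kappa=\sum_ib_iv(i)$ and split $b_i=b_i^+-b_i^-$ into positive and negative parts. Then
$$\kappa+\sum_ib_i^-v(i)=\sum_ib_i^+v(i)$$
with every term in $K$. Applying $\Phi$ gives $\Phi(\kappa)+\sum_ib_i^-\ell(v(i))=\sum_ib_i^+\ell(v(i))$, that is, $\Phi(\kappa)=\ell(\kappa)$. So there are real $c_1,\dots,c_m$ with
$$\varphi(\mu)=\sum_{j=1}^mc_j\kappa_j(\mu)\qquad(\mu\in\mathcal P_\alpha).\tag{7}$$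

**Step 4: $c_1=0$.** The law $\delta_1$ has $\kappa_1=1$ and all other cumulants $0$, so $0=\varphi(\delta_1)=c_1$.

**Step 5: reducing $c_j=0$ for $j\ge3$ to a sign question.** Suppose some $c_j$ with $j\ge3$ is non-zero, and let $j$ be the largest such index. We isolate its term by dilation. Apply $\varphi\ge0$ to the dilation of $\mu$ by $s>0$, divide by $s^j$ and let $s\to\infty$ in
$$0\le s^{-j}\sum_{i\le j}c_is^i\kappa_i(\mu).$$
This gives $c_j\kappa_j(\mu)\ge0$ for all $\mu\in\mathcal P_\alpha$. So it suffices to show that $\kappa_j$ takes both signs.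

**Step 6: for $j\ge3$, $\kappa_j$ takes both signs on Bernoulli laws.** The Bernoulli($p$) law is bounded, so its cumulants are the derivatives at $0$ of $\log(1-p+pe^t)$. The first derivative is $q(t)=pe^t/(1-p+pe^t)$, which satisfies $q'=q(1-q)$ and $q(0)=p$. Hence the $j$-th derivative is $P_j(q(t))$, where
$$P_1(x)=x,\qquad P_{j+1}(x)=x(1-x)P_j'(x),$$
and $\kappa_j=P_j(p)$. For instance $P_2=x(1-x)$ and $P_3=x(1-x)(1-2x)$, which visibly changes sign at $\frac12$. In general, $\deg P_j=j$ by induction, and the factor $x(1-x)$ gives $P_i(0)=P_i(1)=0$ for $i\ge2$. For $j\ge3$ we have $j-1\ge2$, so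
$$\int_0^1\frac{P_j(x)}{x(1-x)}\,dx=\int_0^1P_{j-1}'(x)\,dx=P_{j-1}(1)-P_{j-1}(0)=0 .$$
The integrand $P_{j-1}'$ is a polynomial of degree $j-2\ge1$, so it is not identically zero; being continuous with zero integral, it takes both signs on $(0,1)$. Since $x(1-x)>0$ there, so does $P_j$. This contradicts Step 5, so $c_j=0$ for all $j\ge3$.

**Step 7: conclusion.** Now (7) reads $\varphi=c_2\kappa_2=c_2\,\mathrm{Var}$, and $c_2=\varphi(\mathcal N(0,1))\ge0$. $\blacksquare$

So the exponent $2$ is the exact threshold: on these moment classes, finite variance is precisely what permits a non-trivial non-negative homomorphism, and there the variance is the only one up to scale.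

## 10. Exponential moments admit other functionals

The classification is a statement about the classes $\mathcal P_\alpha$, $0\le\alpha\le\infty$; beyond $\mathcal P_\infty$ it fails. Fix $s\ne0$ and consider
$$\Bigl\{\mu:\int(e^{sx}+|x|)\,d\mu<\infty\Bigr\},\qquad\mu\longmapsto\log\int e^{sx}\,d\mu-s\int x\,d\mu .$$
The set is a sub-semigroup, since $\int e^{sx}\,d(\mu*\nu)$ is the product of the two integrals and $|x+y|\le|x|+|y|$. For the same reason the map is a homomorphism, and it is non-negative by Jensen's inequality. On the law $\frac12(\delta_a+\delta_{-a})$ it equals $\log\cosh(sa)$, while the variance is $a^2$. The ratio tends to $s^2/2$ as $a\to0$ and to $0$ as $a\to\infty$, so this functional is not a multiple of the variance.
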